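\title{A Kat\v{e}tov maximal MAD family that is not weakly tight}

\begin{abstract}
Assuming the Continuum Hypothesis, we construct a maximal almost disjoint (MAD) family on $\omega$ that is maximal in the Kat\v{e}tov order on MAD families and is not weakly tight; hence the existence of such a family is consistent with ZFC. The family is built in $\omega_1$ steps together with a semigroup of partial injections that preserve its ideal. Weak tightness fails along every copy of a fixed partition, but it holds for sequences of positive sets that descend through nested copies, and this is enough for maximality. We also show in ZFC that weak tightness passes upward in the Kat\v{e}tov order, and under CH that there are at least $\mathfrak c^+$ pairwise incomparable families of this kind.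
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\omega$ is the set of natural numbers and $[\omega]^\omega$ is the set of its infinite subsets. A family $\mathcal A\subseteq[\omega]^\omega$ is \emph{almost disjoint} (AD) if $A\cap B$ is finite for all distinct $A,B\in\mathcal A$. A \emph{MAD family} is an infinite AD family that is maximal under inclusion among AD families. For an AD family $\mathcal A$, let $\mathcal I(\mathcal A)$ be the ideal on $\omega$ generated by $\mathcal A$ and the finite sets, and let $\mathcal I(\mathcal A)^+=\mathcal P(\omega)\setminus\mathcal I(\mathcal A)$. Members of $\mathcal I(\mathcal A)$ are thought of as small; members of $\mathcal I(\mathcal A)^+$ are called \emph{positive}. All of these notions make sense on any countably infinite set, and we transfer them along a bijection with $\omega$ without comment.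

\subsection*{The Kat\v{e}tov order}
Let $\mathcal I$ and $\mathcal J$ be ideals on countable sets $X$ and $Y$. A function $\varphi\colon Y\to X$ is a \emph{Kat\v{e}tov function} from $(Y,\mathcal J)$ to $(X,\mathcal I)$ if $\varphi^{-1}[I]\in\mathcal J$ for every $I\in\mathcal I$, and we write $\mathcal I\le_K\mathcal J$ if there is such a function. Since $Z\subseteq\varphi^{-1}[\varphi[Z]]$ and $\varphi[\varphi^{-1}[I]]\subseteq I$, the condition on $\varphi$ is equivalent to
\begin{equation}\label{eq:positive}
\varphi[Z]\notin\mathcal I\quad\text{for every } Z\subseteq Y \text{ with } Z\notin\mathcal J,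
\end{equation}
that is, positive sets have positive images. A composition of Kat\v{e}tov functions is a Kat\v{e}tov function, so $\le_K$ is reflexive and transitive. For MAD families we write $\mathcal A\le_K\mathcal B$ if $\mathcal I(\mathcal A)\le_K\mathcal I(\mathcal B)$. A MAD family $\mathcal A$ is \emph{Kat\v{e}tov maximal} if every MAD family $\mathcal B$ with $\mathcal A\le_K\mathcal B$ satisfies $\mathcal B\le_K\mathcal A$.

There are two immediate ways to move up in this order. One can enlarge the ideal: if $\mathcal I\subseteq\mathcal J$, the identity witnesses $\mathcal I\le_K\mathcal J$. One can also restrict it: for $Z\subseteq X$ let $\mathcal I{\restriction}Z=\{I\in\mathcal I: I\subseteq Z\}$, an ideal on $Z$; the inclusion map $Z\to X$ witnesses $\mathcal I\le_K\mathcal I{\restriction}Z$. If $\mathcal A$ is MAD and $Z$ is positive, then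
\[
\mathcal A{\restriction}Z=\{A\cap Z: A\in\mathcal A,\ |A\cap Z|=\omega\}
\]
is a MAD family on $Z$ that generates $\mathcal I(\mathcal A){\restriction}Z$ (Lemma~\ref{lem:ad}). So a Kat\v{e}tov maximal family lies above each of its restrictions to positive sets: it must look equally complicated everywhere.

\subsection*{Weak tightness}
A MAD family $\mathcal A$ is \emph{weakly tight} if for every sequence $(X_n)_{n\in\omega}$ of sets in $\mathcal I(\mathcal A)^+$ there is $A\in\mathcal A$ such that $|A\cap X_n|=\omega$ for infinitely many $n$. For a constant sequence this is a consequence of maximality; weak tightness asks that a single member serve infinitely many positive sets at once. It makes no difference whether the $X_n$ are required to be distinct: if one set occurs infinitely often, maximality provides $A$, and otherwise one passes to a subsequence of distinct sets.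

Weak tightness is inherited upward in the Kat\v{e}tov order (Proposition~\ref{prop:B} below), so it is a property of families that are high in the order. Moreover, together with the homogeneity just described it yields Kat\v{e}tov maximality by a very short argument (Proposition~\ref{prop:model}), and this argument breaks down as soon as weak tightness fails along a partition (Example~\ref{ex:coarse}). One might therefore guess that every Kat\v{e}tov maximal family is weakly tight. The following question comes from \cite{KM}.

\begin{quote}
\emph{Is it consistent with ZFC that there is a Kat\v{e}tov maximal MAD family that is not weakly tight?}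
\end{quote}

The answer is yes. Since CH is consistent relative to ZFC (G\"odel), this follows from our main theorem.

\begin{theorem}[CH]\label{thm:A}
There is a MAD family $\mathcal A$ on $\omega$ that is Kat\v{e}tov maximal and not weakly tight. Moreover, every $Z\in\mathcal I(\mathcal A)^+$ contains a set $Z'$ such that $\mathcal I(\mathcal A){\restriction}Z'$ is isomorphic to $\mathcal I(\mathcal A)$ via a bijection $\omega\to Z'$.
\end{theorem}

Here a bijection $e\colon\omega\to Z'$ is an \emph{isomorphism} if, for all $I\subseteq\omega$, we have $I\in\mathcal I(\mathcal A)$ exactly when $e[I]\in\mathcal I(\mathcal A)$. The next result, proved in ZFC, shows that such a family sits far from all weakly tight families.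

\begin{proposition}\label{prop:B}
\begin{enumerate}
\item[(i)] If $\mathcal C\le_K\mathcal A$ are MAD families and $\mathcal C$ is weakly tight, then $\mathcal A$ is weakly tight.
\item[(ii)] If $\mathcal A$ is Kat\v{e}tov maximal and not weakly tight, then $\mathcal A$ is $\le_K$-incomparable with every weakly tight MAD family, and no restriction $\mathcal A{\restriction}Z$ with $Z\in\mathcal I(\mathcal A)^+$ is weakly tight.
\end{enumerate}
\end{proposition}

The construction also leaves enough room to avoid any given small collection of families.

\begin{theorem}[CH]\label{thm:C}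
For every set $\mathfrak B$ of at most $\mathfrak c$ MAD families there is a family $\mathcal A$ as in Theorem~\ref{thm:A} with $\mathcal A\not\le_K\mathcal B$ for all $\mathcal B\in\mathfrak B$. Hence there are at least $\mathfrak c^+$ pairwise $\le_K$-incomparable Kat\v{e}tov maximal MAD families that are not weakly tight. If also $2^{\omega_1}=\omega_2$, this number is $2^{\mathfrak c}$, the largest possible.
\end{theorem}

Section~\ref{sec:prelim} collects elementary facts. Section~\ref{sec:model} proves Proposition~\ref{prop:B} and isolates what a proof of maximality has to deliver. The countable approximations to $\mathcal A$ are introduced in Section~\ref{sec:systems}, where the main idea is worked out by hand for a single map. Sections~\ref{sec:decisive}--\ref{sec:maximal} prove Theorem~\ref{thm:A}, the central step being the Chain Lemma~\ref{lem:chain}, and Section~\ref{sec:many} proves Theorem~\ref{thm:C}.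

\section{Almost disjoint families and partial injections}\label{sec:prelim}

We write $X\subseteq^*Y$ if $X\setminus Y$ is finite, and $X=^*Y$ if $X\subseteq^*Y\subseteq^*X$. We say that $X$ \emph{meets $Y$ infinitely} if $X\cap Y$ is infinite, and we write $X\perp\mathcal A$ if $X\cap A$ is finite for all $A\in\mathcal A$. Enumerations of countable sets may have repetitions unless stated otherwise.

\begin{lemma}\label{lem:ad}
Let $\mathcal A$ be an infinite AD family.
\begin{enumerate}
\item[(a)] $Y\in\mathcal I(\mathcal A)$ if and only if $Y\subseteq^*A_1\cup\dots\cup A_r$ for some $A_1,\dots,A_r\in\mathcal A$. Hence if $X\perp\mathcal A$, then $X\cap I$ is finite for all $I\in\mathcal I(\mathcal A)$.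
\item[(b)] If $Y$ meets infinitely many members of $\mathcal A$ infinitely, then $Y\in\mathcal I(\mathcal A)^+$. In particular $\omega\notin\mathcal I(\mathcal A)$.
\item[(c)] $\mathcal A$ is MAD if and only if there is no infinite $X\perp\mathcal A$.
\item[(d)] If $\mathcal A$ is MAD, every $Y\in\mathcal I(\mathcal A)^+$ meets infinitely many members of $\mathcal A$ infinitely, and $\mathcal A{\restriction}Y$ is a MAD family on $Y$ that generates $\mathcal I(\mathcal A){\restriction}Y$.
\item[(e)] If $\mathcal A$ is countable and $Y\notin\mathcal I(\mathcal A)$, there is an infinite $X\subseteq Y$ with $X\perp\mathcal A$.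
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The sets almost covered by finitely many members form an ideal containing $\mathcal A$ and the finite sets, and each of them belongs to $\mathcal I(\mathcal A)$.

(b) If $Y\subseteq^*A_1\cup\dots\cup A_r$ and $A\in\mathcal A$ is different from all $A_i$, then $A\cap Y\subseteq^*\bigcup_i(A\cap A_i)$ is finite.

(c) An infinite $X\perp\mathcal A$ is not a member of $\mathcal A$, and $\mathcal A\cup\{X\}$ is AD. Conversely, if $\mathcal A'\supsetneq\mathcal A$ is AD, every $X\in\mathcal A'\setminus\mathcal A$ is infinite and $X\perp\mathcal A$.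

(d) If $Y$ meets only $A_1,\dots,A_r$ infinitely, then $Y\setminus(A_1\cup\dots\cup A_r)\perp\mathcal A$; this set is finite by (c), so $Y\in\mathcal I(\mathcal A)$. Thus for positive $Y$ the family $\mathcal A{\restriction}Y$ is an infinite AD family on $Y$. An infinite $X\subseteq Y$ meets some $A\in\mathcal A$ infinitely, and then it meets $A\cap Y\in\mathcal A{\restriction}Y$ infinitely; so $\mathcal A{\restriction}Y$ is MAD by (c). A subset of $Y$ is almost covered by $A_1,\dots,A_r$ exactly when it is almost covered by those sets $A_i\cap Y$ that are infinite, which gives the last statement by (a).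

(e) Let $\mathcal A=\{A_j:j\in\omega\}$. Each set $Y\setminus(A_0\cup\dots\cup A_n)$ is infinite, so we can choose distinct points $x_n\in Y\setminus(A_0\cup\dots\cup A_n)$. Then $X=\{x_n:n\in\omega\}$ has at most $j$ points in $A_j$.
\end{proof}

\begin{lemma}\label{lem:decide}
Let $V$ be an infinite set and let $T_0,T_1,\dots$ be sets. There is an infinite $X\subseteq V$ such that for every $i$ either $X\subseteq^*T_i$ or $X\cap T_i$ is finite.
\end{lemma}

\begin{proof}
Put $V_0=V$ and let $V_{i+1}$ be $V_i\cap T_i$ if this set is infinite, and $V_i\setminus T_i$ otherwise. Choose distinct points $x_i\in V_i$. Then $X=\{x_i:i\in\omega\}$ satisfies $X\subseteq^*V_{i+1}$ for every $i$.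
\end{proof}

A \emph{partial injection} is an injective function $g$ with $\operatorname{dom}g,\operatorname{ran}g\subseteq\omega$. We put $g[I]=g[I\cap\operatorname{dom}g]$ and $\operatorname{Fix}(g)=\{x\in\operatorname{dom}g:g(x)=x\}$. The inverse $g^{-1}$ is the partial injection with domain $\operatorname{ran}g$, and the image of $I$ under $g^{-1}$ is the preimage of $I$ under $g$, so the notation $g^{-1}[I]$ is unambiguous. The composite $gh$ has domain $\{x\in\operatorname{dom}h:h(x)\in\operatorname{dom}g\}$, and $(gh)[I]=g[h[I]]$. Images and preimages of finite sets are finite, and images of disjoint sets are disjoint. We write $\mathrm{id}$ for the identity of $\omega$ and $\mathrm{id}_R$ for its restriction to $R$.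

Let $G$ be a set of partial injections. A set $V\subseteq\omega$ is \emph{$G$-free} if for every $g\in G$ there are only finitely many $x\in V\cap\operatorname{dom}g$ with $g(x)\in V$ and $g(x)\ne x$.

\begin{lemma}\label{lem:free}
Let $G$ be a nonempty countable set of partial injections and let $U_0,U_1,\dots$ be infinite subsets of $\omega$. There are distinct points $y_l\in U_l$ such that $\{y_l:l\in\omega\}$ is $G$-free. In particular, every infinite set has an infinite $G$-free subset.
\end{lemma}

\begin{proof}
Let $G=\{g_i:i\in\omega\}$. Recursively choose $y_l\in U_l$ different from $y_{l'}$, $g_i(y_{l'})$ and $g_i^{-1}(y_{l'})$ for all $i,l'<l$, whenever these values are defined. Suppose $g_i(y_l)=y_{l'}$ with $l\ne l'$. If $l<l'$, the choice of $y_{l'}$ gives $l'\le i$. If $l'<l$, then $y_l=g_i^{-1}(y_{l'})$ and the choice of $y_l$ gives $l\le i$. In both cases $l,l'\le i$, so for fixed $i$ there are finitely many such pairs.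
\end{proof}

\section{Maximality with and without weak tightness}\label{sec:model}

One trivial remark is used repeatedly: for any function $\varphi$, if $A$ meets $\varphi[Y]$ infinitely, then $\varphi^{-1}[A]$ meets $Y$ infinitely.

\begin{proof}[Proof of Proposition~\ref{prop:B}]
(i) Let $\varphi$ witness $\mathcal C\le_K\mathcal A$ and let $X_n\in\mathcal I(\mathcal A)^+$ for $n\in\omega$. By \eqref{eq:positive}, $\varphi[X_n]\in\mathcal I(\mathcal C)^+$, so some $C\in\mathcal C$ meets $\varphi[X_n]$ infinitely for infinitely many $n$. For these $n$ the set $\varphi^{-1}[C]$ meets $X_n$ infinitely. Now $\varphi^{-1}[C]\in\mathcal I(\mathcal A)$ is almost covered by some $A_1,\dots,A_r\in\mathcal A$, so for each such $n$ some $A_i$ meets $X_n$ infinitely, and one $A_i$ does so for infinitely many $n$.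

(ii) Let $\mathcal C$ be weakly tight. If $\mathcal C\le_K\mathcal A$, then $\mathcal A$ is weakly tight by (i), which is false. If $\mathcal A\le_K\mathcal C$, then $\mathcal C\le_K\mathcal A$ by maximality, which we have just excluded. For $Z\in\mathcal I(\mathcal A)^+$ we have $\mathcal A\le_K\mathcal A{\restriction}Z$, so $\mathcal A{\restriction}Z$ is comparable with $\mathcal A$ and cannot be weakly tight.
\end{proof}

In fact a family $\mathcal A$ as in (ii) does not even have a common upper bound $\mathcal B$ with a weakly tight family $\mathcal C$, since maximality would give $\mathcal C\le_K\mathcal B\le_K\mathcal A$.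

To prove that $\mathcal A$ is Kat\v{e}tov maximal we have to turn a witness $\varphi$ for $\mathcal A\le_K\mathcal B$ into a witness for $\mathcal B\le_K\mathcal A$. The natural candidate is a section of $\varphi$, and two properties make it work. Call a MAD family $\mathcal A$ \emph{uniform} if $\mathcal I(\mathcal A){\restriction}W\le_K\mathcal I(\mathcal A)$ for every $W\in\mathcal I(\mathcal A)^+$; as noted in the introduction, Kat\v{e}tov maximal families are uniform. For MAD families $\mathcal A,\mathcal B$, a function $\varphi\colon\omega\to\omega$ is \emph{tame on $Z$} if $\varphi[B\cap Z]\in\mathcal I(\mathcal A)$ for all $B\in\mathcal B$.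

\begin{lemma}\label{lem:reverse}
Let $\mathcal A$ be a uniform MAD family, let $\varphi$ witness $\mathcal A\le_K\mathcal B$, and suppose that $\varphi$ is tame on some $Z\in\mathcal I(\mathcal B)^+$. Then $\mathcal B\le_K\mathcal A$.
\end{lemma}

\begin{proof}
The set $W=\varphi[Z]$ is in $\mathcal I(\mathcal A)^+$ by \eqref{eq:positive}. Choose $s\colon W\to Z$ with $\varphi(s(w))=w$ for all $w\in W$. If $s(w)\in B$, then $w=\varphi(s(w))\in\varphi[B\cap Z]$; thus $s^{-1}[B]\subseteq\varphi[B\cap Z]\in\mathcal I(\mathcal A)$ for all $B\in\mathcal B$. As $s$ is injective, finite sets have finite preimages. So $s$ witnesses $\mathcal I(\mathcal B)\le_K\mathcal I(\mathcal A){\restriction}W$, and $\mathcal I(\mathcal A){\restriction}W\le_K\mathcal I(\mathcal A)$ by uniformity.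
\end{proof}

For weakly tight families tameness comes almost for free. The following argument is the model for the whole paper.

\begin{proposition}\label{prop:model}
Every uniform, weakly tight MAD family $\mathcal A$ is Kat\v{e}tov maximal.
\end{proposition}

\begin{proof}
Let $\varphi$ witness $\mathcal A\le_K\mathcal B$. Suppose there are distinct $B^0,B^1,\ldots\in\mathcal B$ with $\varphi[B^j]\in\mathcal I(\mathcal A)^+$. By weak tightness some $A\in\mathcal A$ meets infinitely many of the sets $\varphi[B^j]$ infinitely. Then $\varphi^{-1}[A]$ meets infinitely many $B^j$ infinitely, so $\varphi^{-1}[A]\notin\mathcal I(\mathcal B)$ by Lemma~\ref{lem:ad}(b), a contradiction. Hence only finitely many members of $\mathcal B$ have a positive image. The complement $Z$ of their union is in $\mathcal I(\mathcal B)^+$, and $\varphi$ is tame on $Z$. Lemma~\ref{lem:reverse} applies.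
\end{proof}

\begin{example}\label{ex:coarse}
Suppose that the failure of weak tightness of a MAD family $\mathcal A$ is witnessed by a partition: $\omega=\bigcup_nQ_n$ with disjoint $Q_n\in\mathcal I(\mathcal A)^+$, and for each $A\in\mathcal A$ the set $N(A)=\{n:|A\cap Q_n|=\omega\}$ is finite. Put $A'=A\setminus\bigcup_{n\in N(A)}Q_n$ and
\[
\mathcal B=\{Q_n:n\in\omega\}\cup\{A':A\in\mathcal A,\ A'\text{ infinite}\}.
\]
Each $A'$ has finite intersection with every $Q_n$, so $\mathcal B$ is AD. An infinite set $X$ that meets no $Q_n$ infinitely meets some $A$ infinitely, and then $X\cap A\subseteq^*A'$; so $\mathcal B$ is MAD. Since $A\subseteq A'\cup\bigcup_{n\in N(A)}Q_n$, we have $\mathcal I(\mathcal A)\subseteq\mathcal I(\mathcal B)$, and the identity witnesses $\mathcal A\le_K\mathcal B$. All the sets $Q_n\in\mathcal B$ have positive image, so the proof of Proposition~\ref{prop:model} fails. Nevertheless the identity is tame on a smaller set. Choose $A_n\in\mathcal A$ meeting $Q_n$ infinitely and let $Z=\bigcup_n(A_n\cap Q_n)$. Then $Z$ meets every $Q_n$ infinitely, so $Z\in\mathcal I(\mathcal B)^+$, while $Q_n\cap Z\subseteq A_n$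 and $A'\cap Z\subseteq A$ lie in $\mathcal I(\mathcal A)$.
\end{example}

The example suggests the strategy. Lemma~\ref{lem:reverse} needs tameness on just one positive set, so a counterexample to maximality must be tame on \emph{no} positive set. Then, inside every positive $Z$, some $B\in\mathcal B$ has $\varphi[B\cap Z]$ positive, and we have much freedom in choosing the sets $B^j$ and positive sets $W_j\subseteq\varphi[B^j]$ to which the argument of Proposition~\ref{prop:model} is applied. It suffices that $\mathcal A$ behave like a weakly tight family on the sequences $(W_j)$ that we choose.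

The difficulty is that uniformity spreads the failure of weak tightness everywhere. We shall obtain uniformity from injections $e\colon\omega\to W$ such that $\mathcal I(\mathcal A)$ is closed under images and preimages by $e$. If $(Q_n)$ witnesses that $\mathcal A$ is not weakly tight, then so does $(e[Q_n])$: each $e[Q_n]$ is positive because its preimage is $Q_n$, and a member $A$ meets $e[Q_n]$ infinitely only if $e^{-1}[A]\in\mathcal I(\mathcal A)$ meets $Q_n$ infinitely, which happens for finitely many $n$. So every positive set will contain a copy of the partition, and the sequence $(W_j)$ must not be distributed over the pieces of any copy, including copies created later in the construction than the $W_j$ themselves. The solution is to let $(W_j)$ run \emph{downward}, through a single piece of each of a sequence of nested copies, and to choose each new injection so that it cannot see such a sequence as running \emph{sideways}.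

\section{Systems and admissible sets}\label{sec:systems}

Fix a partition $\mathcal A_0=\{P_{n,k}:n,k\in\omega\}$ of $\omega$ into infinite sets and let $Q_n=\bigcup_kP_{n,k}$. The \emph{columns} $Q_n$ partition $\omega$; they will witness the failure of weak tightness. Maps that preserve an ideal under images and preimages are closed under composition and inverse, so we carry a semigroup of such maps along with the family.

\begin{definition}\label{def:system}
A \emph{system} is a pair $(\mathcal A,G)$ such that
\begin{enumerate}
\item[(S1)] $\mathcal A\supseteq\mathcal A_0$ is a countable AD family;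
\item[(S2)] $G$ is a countable set of partial injections that contains $\mathrm{id}$ and is closed under composition and inverse;
\item[(S3)] $g[A]\in\mathcal I(\mathcal A)$ for all $g\in G$ and $A\in\mathcal A$;
\item[(S4)] every $A\in\mathcal A$ meets only finitely many columns $Q_n$ infinitely.
\end{enumerate}
\end{definition}

The pair $(\mathcal A_0,\{\mathrm{id}\})$ is a system, and the union of a countable increasing chain of systems is a system, because any $g$ and $A$ in the union occur together in one member of the chain. By (S2) and (S3), $\mathcal I(\mathcal A)$ is closed under $I\mapsto g[I]$ and $I\mapsto g^{-1}[I]$ for $g\in G$. Consequently,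
\begin{equation}\label{eq:perp}
X\perp\mathcal A\ \text{ implies }\ g[X]\perp\mathcal A\qquad(g\in G),
\end{equation}
since if $g[X]\cap A$ were infinite, $X$ would meet $g^{-1}[A]\in\mathcal I(\mathcal A)$ infinitely, against Lemma~\ref{lem:ad}(a).

Which sets $X$ can be added to $\mathcal A$? After $X$ is added, (S3) puts $g^{-1}[X]$ into the new ideal, and then (S4) allows $g^{-1}[X]$ to meet only finitely many columns infinitely. Equivalently, $X$ meets only finitely many of the sets $g[Q_n]$, $n\in\omega$, infinitely. We call the sets $g[Q_n]$ with $g\in G$, $n\in\omega$ the \emph{cells} of $G$; for fixed $g$ they are pairwise disjoint. For a partial injection $g$ let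
\[
N_g(X)=\{n:|X\cap g[Q_n]|=\omega\}.
\]
A set $X$ is \emph{admissible} for $(\mathcal A,G)$ if $X$ is infinite, $X\perp\mathcal A$, and $N_g(X)$ is finite for all $g\in G$. Infinite subsets of admissible sets are admissible. The next two lemmas show that admissible sets are plentiful and that the necessary condition just found is sufficient.

\begin{lemma}\label{lem:thin}
Let $(\mathcal A,G)$ be a system and let $V\perp\mathcal A$ be infinite. There is an infinite $X\subseteq V$ with $|N_g(X)|\le1$ for all $g\in G$. In particular, $X$ is admissible.
\end{lemma}

\begin{proof}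
Apply Lemma~\ref{lem:decide} to $V$ and the countably many cells of $G$. If $n\in N_g(X)$, then $X\subseteq^*g[Q_n]$, and an infinite set is almost contained in at most one of the disjoint sets $g[Q_n]$, $n\in\omega$.
\end{proof}

Adding $X$ alone is not enough: by \eqref{eq:perp}, an infinite image $g[X]$ is not in the old ideal, and (S3) requires it to be in the new one. So we add all images, made disjoint.

\begin{lemma}\label{lem:add}
Let $X$ be admissible for the system $(\mathcal A,G)$. There is $\mathcal A'\supseteq\mathcal A\cup\{X\}$ such that $(\mathcal A',G)$ is a system and every member of $\mathcal A'\setminus\mathcal A$ is a subset of $g[X]$ for some $g\in G$.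
\end{lemma}

\begin{proof}
Let $G=\{g_i:i\in\omega\}$ with $g_0=\mathrm{id}$, let $Y_i=g_i[X]\setminus\bigcup_{j<i}g_j[X]$, and let $\mathcal A'=\mathcal A\cup\{Y_i:Y_i\text{ infinite}\}$. The $Y_i$ are pairwise disjoint, $Y_0=X$, and $Y_i\subseteq g_i[X]\perp\mathcal A$ by \eqref{eq:perp}; so $\mathcal A'$ is AD. For (S3), let $g\in G$ and $gg_i=g_l$. Then $g[Y_i]\subseteq g_l[X]\subseteq Y_0\cup\dots\cup Y_l\in\mathcal I(\mathcal A')$; for old members (S3) persists because $\mathcal I(\mathcal A)\subseteq\mathcal I(\mathcal A')$. For (S4), if $Y_i\cap Q_n$ is infinite, then $X\cap g_i^{-1}[Q_n]$ is infinite, that is, $n$ belongs to the finite set $N_{g_i^{-1}}(X)$.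
\end{proof}

The following example shows, for a semigroup with one generator, why a descending sequence can be met by an admissible set and how a careless second map destroys this.

\begin{example}\label{ex:toy}
Identify $\omega$ with $\Omega=\omega^3$ so that $P_{n,k}=\{(n,k,m):m\in\omega\}$ and $Q_n=\{n\}\times\omega\times\omega$. Fix a bijection $\pi\colon\omega^2\to\omega$ and let
\[
f(n,k,m)=(0,\pi(n,k),m).
\]
This is a bijection of $\Omega$ onto $Q_0$ that maps $P_{n,k}$ onto $P_{0,\pi(n,k)}$; the preimage of a member of $\mathcal A_0$ is a member or empty. So $(\mathcal A_0,G)$ is a system, where $G$ consists of all finite composites of $f$ and $f^{-1}$ (the empty composite being $\mathrm{id}$). The cells $S_j=f^j[Q_0]=f^{j+1}[\Omega]$, $j\ge0$, decrease, and the pairwise disjoint \emph{rings} between them are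
\[
S_j\setminus S_{j+1}=f^{j+1}[\Omega\setminus Q_0]=\bigcup_{n\ge1}f^{j+1}[Q_n].
\]
Let $W_j=f^{j+1}[Q_1]\subseteq S_j\setminus S_{j+1}$, a union of infinitely many members of $\mathcal A_0$, and let
\[
X=\{f^{j+1}(1,k,0):j,k\in\omega\}\subseteq\bigcup_jW_j\subseteq Q_0 .
\]
Then $X$ meets every $W_j$ infinitely, and we claim that $X$ is admissible. All points of $X$ have last coordinate $0$, so $X$ has at most one point in each $P_{n,k}$. To compute $N_g(X)$, note that $f^{-1}f=\mathrm{id}$, so every $g\in G$ has the form $f^af^{-b}$ with $a,b\ge0$. If $b\ge1$, then $g[Q_n]=\emptyset$ for $n\ge1$ because $f^{-1}[Q_n]=\emptyset$; so $N_g(X)\subseteq\{0\}$. If $a=b=0$, then $N_g(X)\subseteq\{0\}$ because $X\subseteq Q_0$. If $b=0$ and $a\ge1$, the cells $f^a[Q_n]$ with $n\ge2$ lie in the ring $S_{a-1}\setminus S_a$, whose intersection with $X$ is contained in $W_{a-1}=f^a[Q_1]$; so $N_g(X)\subseteq\{0,1\}$. By Lemma~\ref{lem:add}, $X$ can be added, whereas no admissible set meets infinitely many columns $Q_n$ infinitely.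

Now let $e(j,k,m)=f^{j+1}(1,k,m)$. This map is injective because the $W_j$ are disjoint, and it maps each member of the partition $\mathcal A_0$ onto a member, so the preimage of a member is a member or empty. Hence $\mathcal A_0$ together with the semigroup $G'$ of all composites of $f,f^{-1},e,e^{-1}$ is again a system. But $e[Q_j]=W_j$, so no set admissible for $(\mathcal A_0,G')$ meets infinitely many $W_j$ infinitely: the map $e$ has turned the descending sequence into a sideways one. The symptom is that $e$ splits the existing cell $S_1$: the preimage $e^{-1}[S_1]=\bigcup_{j\ge1}Q_j$ and its complement $Q_0$ are both positive.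
\end{example}

\section{Decisive embeddings}\label{sec:decisive}

We now specify the maps that may be added to $G$. Example~\ref{ex:toy} shows that a new map $f$ should not split an existing cell: the preimage of each cell should be small or co-small. The example also used the cancellation $f^{-1}f=\mathrm{id}$. When $f$ is added to a larger semigroup $G$, composites $f^{-1}hf$ with $h\in G$ appear, and knowing preimages of cells says little about them. We therefore arrange that each such composite is, up to a finite set, the identity on a set that is small or co-small. This needs a $G$-free range and a decision about each $\operatorname{Fix}(h)$. For a system $(\mathcal A,G)$ let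
\[
\mathcal T(G)=\{g[Q_n]:g\in G,\ n\in\omega\}\cup\{\operatorname{Fix}(g):g\in G\},
\]
a countable family.

\begin{definition}\label{def:decisive}
An injection $f\colon\omega\to\omega$ is \emph{decisive} for the system $(\mathcal A,G)$ if
\begin{enumerate}
\item[(D1)] $f[I]\in\mathcal I(\mathcal A)$ and $f^{-1}[I]\in\mathcal I(\mathcal A)$ for all $I\in\mathcal I(\mathcal A)$;
\item[(D2)] for every $T\in\mathcal T(G)$, either $f^{-1}[T]\in\mathcal I(\mathcal A)$ or $\omega\setminus f^{-1}[T]\in\mathcal I(\mathcal A)$;
\item[(D3)] $f[\omega]$ is $G$-free.
\end{enumerate}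
An injection $f\colon\omega\to\omega$ is \emph{spread over} a sequence $(C_k)_{k\in\omega}$ if $f[\omega]\subseteq\bigcup_kC_k$ and for every $m$ the set $f[Q_m]$ meets $C_k$ infinitely for infinitely many $k$.
\end{definition}

In Example~\ref{ex:toy}, $f$ is decisive for $(\mathcal A_0,\{\mathrm{id}\})$, while $e$ violates (D2) for $(\mathcal A_0,G)$. For an injection $f$ let $\langle G,f\rangle$ be the set of all composites
\begin{equation}\label{eq:word}
h_0f^{\varepsilon_1}h_1f^{\varepsilon_2}\cdots f^{\varepsilon_k}h_k\qquad(k\in\omega,\ h_i\in G,\ \varepsilon_i\in\{1,-1\});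
\end{equation}
we call \eqref{eq:word} a \emph{word of length $k$}. The next lemma lists everything about decisive maps that is used later.

\begin{lemma}\label{lem:cons}
Let $f$ be decisive for $(\mathcal A,G)$ and let $\mathcal I=\mathcal I(\mathcal A)$.
\begin{enumerate}
\item[(a)] $(\mathcal A,\langle G,f\rangle)$ is a system, and $G\cup\{f\}\subseteq\langle G,f\rangle$.
\item[(b)] For $g\in G$ we have $f^{-1}[g[Q_n]]\in\mathcal I$ for all $n$ with at most one exception.
\item[(c)] For $h\in G$ and every cell $S$ of $G$, either $hf[\omega]\cap S\in\mathcal I$ or $hf[\omega]\setminus S\in\mathcal I$.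
\item[(d)] For $h\in G$ we have $f^{-1}hf=\mathrm{id}_R\cup p$, where $p$ is a finite partial injection and either $R\in\mathcal I$ or $\omega\setminus R\in\mathcal I$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The set $\langle G,f\rangle$ is countable and closed under composition and inverse. Each factor of a word maps $\mathcal I$ into $\mathcal I$, by (S3) and (D1); this gives (S3).

(b) By (D2), each exceptional $n$ has $\omega\setminus f^{-1}[g[Q_n]]\in\mathcal I$. The sets $f^{-1}[g[Q_n]]$ are pairwise disjoint, so the complements of two of them cover $\omega$. Two exceptions would give $\omega\in\mathcal I$, against Lemma~\ref{lem:ad}(b).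

(c) If $S=g[Q_n]$, then $T=h^{-1}[S]=(h^{-1}g)[Q_n]$ is again a cell of $G$. For $x\in\operatorname{dom}(hf)$ we have $hf(x)\in S$ if and only if $x\in f^{-1}[T]$. Hence
\[
hf[\omega]\cap S=hf\bigl[f^{-1}[T]\bigr],\qquad hf[\omega]\setminus S=hf\bigl[\omega\setminus f^{-1}[T]\bigr].
\]
By (D2) one of $f^{-1}[T]$, $\omega\setminus f^{-1}[T]$ is in $\mathcal I$, and by (a) so is its image under $hf$.

(d) Let $R=f^{-1}[\operatorname{Fix}(h)]$; the dichotomy for $R$ is (D2). On $R$ the map $f^{-1}hf$ is defined and is the identity. If $x\in\operatorname{dom}(f^{-1}hf)\setminus R$, then $y=f(x)$ is a point of $f[\omega]\cap\operatorname{dom}h$ with $h(y)\in f[\omega]$ and $h(y)\ne y$. By (D3) there are finitely many such $y$, hence finitely many such $x$.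
\end{proof}

\begin{lemma}\label{lem:embed}
Let $(\mathcal A,G)$ be a system, let $D_k\in\mathcal A$ $(k\in\omega)$ be distinct, and let $C_k\subseteq D_k$ be infinite. There is an injection $f\colon\omega\to\omega$ that is decisive for $(\mathcal A,G)$ and spread over $(C_k)$.
\end{lemma}

\begin{proof}
The map $f$ will send the $j$-th member of $\mathcal A$ into a thin subset of one of the $C_k$, with a different $k$ for each $j$. This gives (D1) and the spreading, and the thinning gives (D2) and (D3).

\emph{A partition.} Enumerate $\mathcal A=\{A_j:j\in\omega\}$ without repetition and put $A_j^*=A_j\setminus\bigcup_{i<j}A_i$. Then $A_j^*=^*A_j$, and since $\bigcup\mathcal A_0=\omega$, the sets $A_j^*$ partition $\omega$ into infinite sets. Write $D_k^*=A_j^*$ when $D_k=A_j$; the sets $D_k^*$ are pairwise disjoint and $C_k\cap D_k^*$ is infinite.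

\emph{Thinning.} Let $\mathcal T(G)=\{T_i:i\in\omega\}$. For each $k$, Lemma~\ref{lem:decide} gives an infinite $C_k''\subseteq C_k\cap D_k^*$ such that for every $i$ either $C_k''\subseteq^*T_i$ or $C_k''\cap T_i$ is finite. Let $K_i=\{k:C_k''\subseteq^*T_i\}$. A second application, to $\omega$ and the sets $K_i$, gives an infinite set $E=\{e_0<e_1<\cdots\}$ such that for every $i$ either $E\subseteq^*K_i$ or $E\cap K_i$ is finite. The finite errors must still be removed, because a set that has finitely many points in each $A_j^*$ need not lie in $\mathcal I(\mathcal A)$. For $k\in E$ let $C_k'$ be obtained from $C_k''$ by deleting, for each $i\le k$, the finite set $C_k''\setminus T_i$ if $k\in K_i$, and the finite set $C_k''\cap T_i$ if $k\notin K_i$. The sets $C_k'$ are infinite, and for every $i$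
\begin{equation}\label{eq:homog}
C'_{e_j}\subseteq T_i\text{ for all but finitely many }j,\quad\text{or}\quad C'_{e_j}\cap T_i=\emptyset\text{ for all but finitely many }j.
\end{equation}

\emph{The map.} For $l\in\omega$ let $j(l)$ be the index with $l\in A^*_{j(l)}$. Lemma~\ref{lem:free} gives distinct points $f(l)\in C'_{e_{j(l)}}$ such that $f[\omega]$ is $G$-free. So $f$ is an injection, (D3) holds, and
\begin{equation}\label{eq:target}
f[A_j^*]\subseteq C'_{e_j}\subseteq C_{e_j}\cap D^*_{e_j}\qquad(j\in\omega).
\end{equation}

\emph{Spreading.} By \eqref{eq:target}, $f[\omega]\subseteq\bigcup_kC_k$. Given $m$, there are infinitely many $j$ with $A_j=P_{m,k}$ for some $k$. For these $j$ we have $A_j^*\subseteq Q_m$, so $f[Q_m]\cap C_{e_j}$ contains the infinite set $f[A_j^*]$.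

\emph{(D1).} As $f$ is injective, finite changes do not matter, and it suffices to consider the sets $A_j^*$. We have $f[A_j^*]\subseteq D_{e_j}\in\mathcal A$. For preimages, if $A_i=D_{e_j}$ for some $j$, then $A_i^*=D^*_{e_j}$ is disjoint from $D^*_{e_{j'}}$ for $j'\ne j$, so $f^{-1}[A_i^*]=A_j^*$ by \eqref{eq:target}. If there is no such $j$, then $A_i^*$ is disjoint from all $D^*_{e_j}$ and $f^{-1}[A_i^*]=\emptyset$.

\emph{(D2).} By \eqref{eq:homog} and \eqref{eq:target}, either $A_j^*\subseteq f^{-1}[T_i]$ for all but finitely many $j$, or $A_j^*\cap f^{-1}[T_i]=\emptyset$ for all but finitely many $j$. So $\omega\setminus f^{-1}[T_i]$ or $f^{-1}[T_i]$ is contained in a finite union of sets $A_j^*$.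
\end{proof}

\section{The construction under CH}\label{sec:construction}

\begin{definition}\label{def:seq}
A \emph{construction sequence} consists of systems $(\mathcal A_\alpha,G_\alpha)$ for $\alpha<\omega_1$, a set of countable ordinals called \emph{embedding stages}, and an injection $f_\alpha\colon\omega\to\omega$ for each embedding stage $\alpha$, such that:
\begin{enumerate}
\item[(R0)] the $\mathcal A_\alpha$ and the $G_\alpha$ increase, and at limit ordinals they are the unions of the earlier ones;
\item[(R1)] if $\alpha$ is an embedding stage, then $f_\alpha$ is decisive for $(\mathcal A_\alpha,G_\alpha)$, $\mathcal A_{\alpha+1}=\mathcal A_\alpha$ and $G_{\alpha+1}=\langle G_\alpha,f_\alpha\rangle$; otherwise $G_{\alpha+1}=G_\alpha$;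
\item[(R2)] for every sequence $(W_j)$ of subsets of $\omega$ and every $\eta<\omega_1$ there is $\beta\ge\eta$ such that, if some set admissible for $(\mathcal A_\beta,G_\beta)$ meets infinitely many $W_j$ infinitely, then $\mathcal A_{\beta+1}$ contains such a set;
\item[(R3)] if $D_k\in\bigcup_\alpha\mathcal A_\alpha$ are distinct, $C_k\subseteq D_k$ are infinite $(k\in\omega)$ and $\eta<\omega_1$, then there is an embedding stage $\alpha\ge\eta$ such that $f_\alpha$ is spread over $(C_k)$.
\end{enumerate}
\end{definition}

Condition (R2) makes the family as weakly tight as (S4) permits, and (R3) makes it uniform.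

\begin{lemma}[CH]\label{lem:exists}
There is a construction sequence.
\end{lemma}

\begin{proof}
A \emph{task} is a pair consisting of a sequence of subsets of $\omega$ and a number $\epsilon\in\{0,1\}$. There are $\mathfrak c^{\omega}=\mathfrak c=\omega_1$ tasks. Composing a bijection from $\omega_1$ onto $\{\text{tasks}\}\times\omega_1$ with the first projection, we obtain a list of length $\omega_1$ in which each task occurs uncountably often, hence cofinally often. Start with $(\mathcal A_0,\{\mathrm{id}\})$ and take unions at limits, which are unions of countable chains. At stage $\alpha$ consider the $\alpha$-th task.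

If it is $((W_j),0)$ and some $X$ admissible for $(\mathcal A_\alpha,G_\alpha)$ meets infinitely many $W_j$ infinitely, add one such $X$ by Lemma~\ref{lem:add} and keep $G_\alpha$. If it is $((C_k),1)$, all $C_k$ are infinite, and there are distinct $D_k\in\mathcal A_\alpha$ with $C_k\subseteq D_k$, declare $\alpha$ an embedding stage, take $f_\alpha$ from Lemma~\ref{lem:embed}, and pass to the system of Lemma~\ref{lem:cons}(a). In all other cases change nothing.

Conditions (R0)--(R2) hold by construction. For (R3), countably many members $D_k$ of $\bigcup_\alpha\mathcal A_\alpha$ all belong to $\mathcal A_\alpha$ for all large enough $\alpha<\omega_1$, and the task $((C_k),1)$ occurs at such a stage $\alpha\ge\eta$.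
\end{proof}

This is the only use of CH in the proof of Theorem~\ref{thm:A}. It allows all tasks to be treated while the approximations are still countable, and countability is what Lemmas~\ref{lem:ad}(e), \ref{lem:decide} and~\ref{lem:free} require.

From here to the end of Section~\ref{sec:maximal} we fix an arbitrary construction sequence and put
\[
\mathcal A=\bigcup_{\alpha<\omega_1}\mathcal A_\alpha,\qquad G=\bigcup_{\alpha<\omega_1}G_\alpha,\qquad\mathcal I_\alpha=\mathcal I(\mathcal A_\alpha).
\]
Then $\mathcal I(\mathcal A)=\bigcup_\alpha\mathcal I_\alpha$ is closed under images and preimages by members of $G$.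

\begin{proposition}\label{prop:facts}
\begin{enumerate}
\item[(a)] $\mathcal A$ is a MAD family.
\item[(b)] $\mathcal A$ is not weakly tight.
\item[(c)] For every $Z\in\mathcal I(\mathcal A)^+$ there is an injection $e\colon\omega\to Z$ that is an isomorphism of $\mathcal I(\mathcal A)$ with $\mathcal I(\mathcal A){\restriction}e[\omega]$. In particular, $\mathcal A$ is uniform.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The family $\mathcal A$ is infinite and AD. Let $W$ be infinite, and take $\beta$ from (R2) for the constant sequence $W_j=W$. If $W\not\perp\mathcal A_\beta$, some member of $\mathcal A$ meets $W$ infinitely. If $W\perp\mathcal A_\beta$, then $W$ has an admissible subset by Lemma~\ref{lem:thin}, so some member of $\mathcal A_{\beta+1}$ meets $W$ infinitely. Now use Lemma~\ref{lem:ad}(c).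

(b) Each $Q_n$ contains the infinitely many members $P_{n,k}$ of $\mathcal A$, so $Q_n\in\mathcal I(\mathcal A)^+$. By (S4), each $A\in\mathcal A$ meets only finitely many $Q_n$ infinitely.

(c) By (a) and Lemma~\ref{lem:ad}(d) there are distinct $D_k\in\mathcal A$ with $C_k=D_k\cap Z$ infinite. By (R3) some $e=f_\alpha\in G$ is spread over $(C_k)$, so $e[\omega]\subseteq Z$. If $I\in\mathcal I(\mathcal A)$, then $e[I]\in\mathcal I(\mathcal A)$; if $e[I]\in\mathcal I(\mathcal A)$, then $I=e^{-1}[e[I]]\in\mathcal I(\mathcal A)$. Finally, $e$ witnesses $\mathcal I(\mathcal A){\restriction}Z\le_K\mathcal I(\mathcal A)$.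
\end{proof}

\section{The Chain Lemma}\label{sec:chain}

The following lemma is the fragment of weak tightness that survives.

\begin{lemma}[Chain Lemma]\label{lem:chain}
Let $\alpha_1<\alpha_2<\cdots$ be embedding stages, let $n_j\in\omega$ and $S_j=f_{\alpha_j}[Q_{n_j}]$, and suppose that $S_1\supseteq S_2\supseteq\cdots$. Let $W_j\in\mathcal I(\mathcal A)^+$ with $W_j\subseteq S_j\setminus S_{j+1}$ for $j\ge1$. Then some $A\in\mathcal A$ meets $W_j$ infinitely for infinitely many $j$.
\end{lemma}

Fix data as in the lemma. Let $\eta=\sup_j\alpha_j$, a countable limit ordinal, and take $\beta\ge\eta$ from (R2) for the sequence $(W_j)$. It suffices to find a set admissible for $(\mathcal A_\beta,G_\beta)$ that meets every $W_j$ infinitely. Since $W_j\notin\mathcal I_\beta$, Lemmas~\ref{lem:ad}(e) and~\ref{lem:thin} give infinite sets $X_j\subseteq W_j$ with $X_j\perp\mathcal A_\beta$ and $|N_g(X_j)|\le1$ for all $g\in G_\beta$. Each $X_j$ is admissible; the issue is whether their union can be made admissible, that is, whether for some $g$ the sets $X_j$ fall into infinitely many different cells $g[Q_n]$. For $g\in G_\beta$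 put
\[
N_g=\bigcup_{j\ge1}N_g(X_j).
\]
Every $X_j$ has finite intersection with every member of $\mathcal I_\beta$. Hence, for $g,g'\in G_\beta$,
\begin{equation}\label{eq:neg}
g[Q_n]\in\mathcal I_\beta\ \Rightarrow\ n\notin N_g,\qquad
\bigl(\forall n\ \ g[Q_n]\,\triangle\,g'[Q_n]\in\mathcal I_\beta\bigr)\ \Rightarrow\ N_g=N_{g'} .
\end{equation}

\begin{lemma}\label{lem:finite}
For every $g\in G_\beta$ the set $N_g$ is finite.
\end{lemma}

\begin{proof}
We show by induction on $\gamma\in[\eta,\beta]$ that $N_g$ is finite for all $g\in G_\gamma$. The maps in $G_\eta$ are older than a tail of the chain, and the chain was built to decide their cells. The maps added at stages $\gamma\ge\eta$ are newer than the whole chain, and they were built to decide the cells $S_j$. We cannot avoid these newer maps, since (R2) treats $(W_j)$ only at some stage $\beta\geq\eta$. Throughout, $\mathcal I_\beta$ contains $\mathcal I_\gamma$ for $\gamma\le\beta$ and is closed under images by members of $G_\beta$.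

\emph{The stage $\gamma=\eta$.} By (R0), $G_\eta=\bigcup_jG_{\alpha_j}$; this is where $\alpha_1<\alpha_2<\cdots$ is used. Let $g\in G_{\alpha_j}$ and $f=f_{\alpha_j}$. By Lemma~\ref{lem:cons}(b), for all $n$ with at most one exception $f^{-1}[g[Q_n]]\in\mathcal I_{\alpha_j}$, and then
\[
f[\omega]\cap g[Q_n]=f\bigl[f^{-1}[g[Q_n]]\bigr]\in\mathcal I_\beta .
\]
For $i\ge j$ we have $X_i\subseteq S_i\subseteq S_j\subseteq f[\omega]$, so $X_i\cap g[Q_n]$ is finite for all non-exceptional $n$. Thus $\bigcup_{i\ge j}N_g(X_i)$ has at most one element, each of the $j-1$ sets $N_g(X_i)$ with $i<j$ has at most one element, and $|N_g|\le j$.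

\emph{Limit stages $\gamma>\eta$.} Here $G_\gamma=\bigcup_{\eta\le\delta<\gamma}G_\delta$, and the inductive hypothesis applies.

\emph{From $\gamma$ to $\gamma+1$, where $\eta\le\gamma<\beta$.} If $\gamma$ is not an embedding stage, then $G_{\gamma+1}=G_\gamma$. So let $f=f_\gamma$ and let $g\in G_{\gamma+1}$ be given by a word $h_0f^{\varepsilon_1}h_1\cdots f^{\varepsilon_k}h_k$ with $h_i\in G_\gamma$. We argue by induction on the length $k$. For $k=0$ we have $g\in G_\gamma$. For $k\ge1$ there are three cases, as in Example~\ref{ex:toy}: the word ends with $f^{-1}$, begins with $f$, or admits a cancellation.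

\emph{Case 1: $\varepsilon_k=-1$.} Then $g=uf^{-1}h_k$ with $u\in G_{\gamma+1}\subseteq G_\beta$. By Lemma~\ref{lem:cons}(b), $f^{-1}[h_k[Q_n]]\in\mathcal I_\gamma$ for all $n$ with at most one exception, and for these $n$ we get $g[Q_n]=u\bigl[f^{-1}[h_k[Q_n]]\bigr]\in\mathcal I_\beta$. So $|N_g|\le1$ by \eqref{eq:neg}.

\emph{Case 2: $\varepsilon_1=1$.} Let $Y=h_0f[\omega]$; then $g[Q_n]\subseteq Y$ for all $n$. We show that $Y$ meets at most one $X_j$ infinitely. Then $N_g(X_j)\ne\emptyset$ for at most one $j$, and $|N_g|\le1$. Suppose that $j<j'$ and $Y$ meets both $X_j$ and $X_{j'}$ infinitely. Since $\alpha_{j+1}+1<\eta\le\gamma$, the map $f_{\alpha_{j+1}}$ belongs to $G_\gamma$, so $S_{j+1}$ is a cell of $G_\gamma$. By Lemma~\ref{lem:cons}(c), $Y\cap S_{j+1}\in\mathcal I_\beta$ or $Y\setminus S_{j+1}\in\mathcal I_\beta$. But $X_{j'}\subseteq S_{j'}\subseteq S_{j+1}$, so $X_{j'}$ meets $Y\cap S_{j+1}$ infinitely, which excludes the first alternative; and $X_j\cap S_{j+1}=\emptyset$, so $X_j$ meets $Y\setminus S_{j+1}$ infinitely, which excludes the second.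

\emph{Case 3: $\varepsilon_1=-1$ and $\varepsilon_k=1$.} Then $\varepsilon_i=-1$ and $\varepsilon_{i+1}=1$ for some $i<k$. Write $g=u\,(f^{-1}h_if)\,v$ with
\[
u=h_0f^{\varepsilon_1}\cdots f^{\varepsilon_{i-1}}h_{i-1},\qquad v=h_{i+1}f^{\varepsilon_{i+2}}\cdots f^{\varepsilon_k}h_k,
\]
both in $G_{\gamma+1}\subseteq G_\beta$. With $f^{-1}h_if=\mathrm{id}_R\cup p$ as in Lemma~\ref{lem:cons}(d),
\[
g[Q_n]=u\bigl[R\cap v[Q_n]\bigr]\cup up v[Q_n]=^*u\bigl[R\cap v[Q_n]\bigr].
\]
If $R\in\mathcal I_\gamma$, then $g[Q_n]\subseteq^*u[R]\in\mathcal I_\beta$ for all $n$, so $N_g=\emptyset$. If $\omega\setminus R\in\mathcal I_\gamma$, then $u[R\cap v[Q_n]]\subseteq uv[Q_n]$ and the difference is contained in $u[\omega\setminus R]\in\mathcal I_\beta$. So $g[Q_n]\,\triangle\,uv[Q_n]\in\mathcal I_\beta$ for all $n$, and $N_g=N_{uv}$ by \eqref{eq:neg}. Merging $h_{i-1}h_{i+1}\in G_\gamma$ into one letter exhibits $uv$ as a word of length $k-2$, so $N_{uv}$ is finite.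
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:chain}]
List as $T_0,T_1,\dots$ all members of $\mathcal A_\beta$ and all cells $g[Q_n]$ with $g\in G_\beta$ and $n\notin N_g$. Every intersection $X_j\cap T_i$ is finite. Let
\[
X=\bigcup_{j\ge1}\Bigl(X_j\setminus\bigcup_{i<j}T_i\Bigr).
\]
Then $X\cap T_i\subseteq\bigcup_{j\le i}(X_j\cap T_i)$ is finite for every $i$. So $X\perp\mathcal A_\beta$, and $N_g(X)\subseteq N_g$ is finite for every $g\in G_\beta$ by Lemma~\ref{lem:finite}. Also $X\cap W_j\supseteq X_j\setminus\bigcup_{i<j}T_i=^*X_j$ is infinite for all $j$. Thus $X$ is admissible for $(\mathcal A_\beta,G_\beta)$, and by the choice of $\beta$ some member of $\mathcal A_{\beta+1}$ meets infinitely many $W_j$ infinitely.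
\end{proof}

The nesting of the $S_j$ cannot be dropped: for $e\in G$ with domain $\omega$, the sets $e[Q_j]$ are positive and no member of $\mathcal A$ meets infinitely many of them infinitely, as shown at the end of Section~\ref{sec:model}.

\section{Kat\v{e}tov maximality}\label{sec:maximal}

\begin{lemma}\label{lem:tame}
Let $\mathcal B$ be a MAD family and let $\varphi\colon\omega\to\omega$ witness $\mathcal A\le_K\mathcal B$. Then $\varphi$ is tame on some $Z\in\mathcal I(\mathcal B)^+$.
\end{lemma}

\begin{proof}
Suppose not. Then
\begin{equation}\label{eq:wild}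
\text{for every }Z\in\mathcal I(\mathcal B)^+\text{ there are infinitely many }B\in\mathcal B\text{ with }\varphi[B\cap Z]\in\mathcal I(\mathcal A)^+ .
\end{equation}
Indeed, given $B_0,\dots,B_{r-1}$, the set $Z'=Z\setminus\bigcup_{i<r}B_i$ is in $\mathcal I(\mathcal B)^+$, so some $B$ has $\varphi[B\cap Z']\in\mathcal I(\mathcal A)^+$; this $B$ intersects $Z'$ and hence differs from all $B_i$.

We build a chain as in Lemma~\ref{lem:chain} whose $j$-th ring contains a positive part of the image of a member $B^j$ of $\mathcal B$. To keep going, we must preserve an $\mathcal I(\mathcal B)$-positive set $Z_j$ that $\varphi$ maps into the current cell $S_j$. Precisely, we construct sets $Z_0\supseteq Z_1\supseteq\cdots$ in $\mathcal I(\mathcal B)^+$, members $B^j\in\mathcal B$ and sets $W_j\in\mathcal I(\mathcal A)^+$ for $j\ge0$, and embedding stages $\alpha_1<\alpha_2<\cdots$ with cells $S_j=f_{\alpha_j}[Q_{n_j}]$ for $j\ge1$, such that, with $S_0=\omega$,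
\[
\varphi[Z_j]\subseteq S_j,\qquad S_{j+1}\subseteq S_j,\qquad Z_{j+1}\cap B^j=\emptyset,\qquad W_j\subseteq\varphi[B^j\cap Z_j]\setminus S_{j+1}.
\]

Let $Z_0=\omega$. Given $Z_j$ and $S_j$, use \eqref{eq:wild} to choose $B^j\in\mathcal B$ with $\varphi[B^j\cap Z_j]\in\mathcal I(\mathcal A)^+$. The set $Z'=Z_j\setminus B^j$ is in $\mathcal I(\mathcal B)^+$, so by \eqref{eq:wild} there are distinct $B_k\in\mathcal B$ $(k\in\omega)$ with $\varphi[B_k\cap Z']\in\mathcal I(\mathcal A)^+$. Each of these images meets infinitely many members of $\mathcal A$ infinitely (Lemma~\ref{lem:ad}(d)), so we can recursively choose distinct $D_k\in\mathcal A$ such that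
\[
C_k=D_k\cap\varphi[B_k\cap Z']
\]
is infinite. By (R3) there is an embedding stage $\alpha_{j+1}$, larger than $\alpha_j$ if $j\ge1$, such that $e=f_{\alpha_{j+1}}$ is spread over $(C_k)$. Then $e[\omega]\subseteq\bigcup_kC_k\subseteq\varphi[Z_j]\subseteq S_j$.

Any cell $e[Q_m]$ leaves a positive part of $Z'$. Indeed, $e[Q_m]$ meets $C_k\subseteq\varphi[B_k\cap Z']$ infinitely for infinitely many $k$, and for these $k$ the set $\varphi^{-1}[e[Q_m]]$ meets $B_k\cap Z'$ infinitely. Thus $Z'\cap\varphi^{-1}[e[Q_m]]$ meets infinitely many members of $\mathcal B$ infinitely and is in $\mathcal I(\mathcal B)^+$. This is the purpose of the spreading condition.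

We use this freedom to keep a positive part of $\varphi[B^j\cap Z_j]$ outside the next cell. Since $e[Q_0]\cap e[Q_1]=\emptyset$, the positive set $\varphi[B^j\cap Z_j]$ is the union of $\varphi[B^j\cap Z_j]\setminus e[Q_0]$ and $\varphi[B^j\cap Z_j]\setminus e[Q_1]$. So there is $n_{j+1}\in\{0,1\}$ such that
\[
W_j=\varphi[B^j\cap Z_j]\setminus e[Q_{n_{j+1}}]\in\mathcal I(\mathcal A)^+ .
\]
Put $S_{j+1}=e[Q_{n_{j+1}}]$ and $Z_{j+1}=Z'\cap\varphi^{-1}[S_{j+1}]$. This completes the recursion.

The $B^j$ are distinct: $B^j\cap Z_j\ne\emptyset$, while $B^i\cap Z_j\subseteq B^i\cap Z_{i+1}=\emptyset$ for $i<j$. For $j\ge1$ we have $W_j\subseteq\varphi[Z_j]\setminus S_{j+1}\subseteq S_j\setminus S_{j+1}$. By the Chain Lemma some $A\in\mathcal A$ meets $W_j\subseteq\varphi[B^j]$ infinitely for infinitely many $j$. Then $\varphi^{-1}[A]$ meets infinitely many $B^j$ infinitely, so $\varphi^{-1}[A]\notin\mathcal I(\mathcal B)$, contradicting the choice of $\varphi$.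
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Under CH there is a construction sequence (Lemma~\ref{lem:exists}); let $\mathcal A$ be the union of its families. By Proposition~\ref{prop:facts}, $\mathcal A$ is a uniform MAD family that is not weakly tight, and the last assertion of the theorem holds with $Z'=e[\omega]$. If $\mathcal A\le_K\mathcal B$ for a MAD family $\mathcal B$, then $\mathcal B\le_K\mathcal A$ by Lemmas~\ref{lem:tame} and~\ref{lem:reverse}. So $\mathcal A$ is Kat\v{e}tov maximal.
\end{proof}

\section{Many incomparable maximal families}\label{sec:many}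

By Lemma~\ref{lem:tame}, a witness for $\mathcal A\le_K\mathcal B$ is tame on some positive set. When $\mathcal B$ is known in advance, we can destroy tameness during the construction: for each $\varphi$ and $Z$ we make some $\varphi[B\cap Z]$ positive, by placing infinitely many new members of $\mathcal A$ inside it.

\begin{lemma}\label{lem:fill}
Let $(\mathcal A,G)$ be a system and let $V\perp\mathcal A$ be infinite. There is $\mathcal A'\supseteq\mathcal A$ such that $(\mathcal A',G)$ is a system and $V$ contains infinitely many members of $\mathcal A'$.
\end{lemma}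

\begin{proof}
The point is that adding one subset of $V$ also adds its images under $G$, and these must not use up $V$. By Lemmas~\ref{lem:thin} and~\ref{lem:free} there is an infinite $V'\subseteq V$ that is admissible for $(\mathcal A,G)$ and $G$-free. Split $V'$ into pairwise disjoint infinite sets $X_0,X_1,\dots$. For $r\ne r'$ and $g\in G$, every $x\in X_r\cap\operatorname{dom}g$ with $g(x)\in X_{r'}$ satisfies $g(x)\in V'$ and $g(x)\ne x$; so $g[X_r]\cap X_{r'}$ is finite.

Let $\mathcal A^{(0)}=\mathcal A$. Suppose $(\mathcal A^{(r)},G)$ is a system and every member of $\mathcal A^{(r)}\setminus\mathcal A$ is a subset of some $g[X_{r'}]$ with $r'<r$, $g\in G$. Then $X_r\perp\mathcal A^{(r)}$, and $N_g(X_r)\subseteq N_g(V')$ is finite for all $g\in G$, so $X_r$ is admissible for $(\mathcal A^{(r)},G)$. Let $\mathcal A^{(r+1)}\ni X_r$ be given by Lemma~\ref{lem:add}; it satisfies the same hypothesis with $r+1$ in place of $r$. The union $\mathcal A'=\bigcup_r\mathcal A^{(r)}$ contains all $X_r$.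
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Repeat the proof of Lemma~\ref{lem:exists} with additional tasks $(\mathcal B,\varphi,Z)$, where $\mathcal B\in\mathfrak B$, $\varphi\colon\omega\to\omega$ and $Z\in\mathcal I(\mathcal B)^+$. There are at most $\mathfrak c=\omega_1$ of these, so all tasks can again be listed in length $\omega_1$, each cofinally often. At a stage $\alpha$ with task $(\mathcal B,\varphi,Z)$ we keep $G_\alpha$. If $\varphi[Z]\in\mathcal I(\mathcal A_\alpha)$, we change nothing. Otherwise, Lemma~\ref{lem:ad}(e) gives an infinite $X\subseteq\varphi[Z]$ with $X\perp\mathcal A_\alpha$. Choose $Y\subseteq Z$ that $\varphi$ maps bijectively onto $X$ and, since $\mathcal B$ is MAD, a member $B\in\mathcal B$ meeting $Y$ infinitely. Then $V=\varphi[B\cap Y]\subseteq X$ is infinite and $V\perp\mathcal A_\alpha$. Let $\mathcal A_{\alpha+1}$ be given by Lemma~\ref{lem:fill}. The set $\varphi[B\cap Z]\supseteq V$ contains infinitely many members of $\mathcal A_{\alpha+1}$.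

The new stages do not change $G$, so (R1) holds, and (R0), (R2), (R3) hold as before. We obtain a construction sequence, so its union $\mathcal A$ is as in Theorem~\ref{thm:A} and satisfies Lemma~\ref{lem:tame}. Suppose $\varphi$ witnesses $\mathcal A\le_K\mathcal B$ for some $\mathcal B\in\mathfrak B$, and let $\varphi$ be tame on $Z\in\mathcal I(\mathcal B)^+$. By \eqref{eq:positive}, $\varphi[Z]\notin\mathcal I(\mathcal A)\supseteq\mathcal I(\mathcal A_\alpha)$ at a stage $\alpha$ with task $(\mathcal B,\varphi,Z)$. So at that stage we found $B\in\mathcal B$ such that $\varphi[B\cap Z]$ contains infinitely many members of $\mathcal A$, whence $\varphi[B\cap Z]\in\mathcal I(\mathcal A)^+$. This contradicts tameness, so $\mathcal A\not\le_K\mathcal B$.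

For the second statement, choose recursively for $\xi<\mathfrak c^+$ families $\mathcal A^\xi$ as in Theorem~\ref{thm:A} with $\mathcal A^\xi\not\le_K\mathcal A^\zeta$ for all $\zeta<\xi$; this is possible because $|\xi|\le\mathfrak c$. If $\mathcal A^\zeta\le_K\mathcal A^\xi$ for some $\zeta<\xi$, maximality of $\mathcal A^\zeta$ would give $\mathcal A^\xi\le_K\mathcal A^\zeta$, which is false. So the families are pairwise incomparable. Finally, a MAD family is a subset of $\mathcal P(\omega)$, so there are at most $2^{\mathfrak c}$ of them, and under CH with $2^{\omega_1}=\omega_2$ we have $2^{\mathfrak c}=\omega_2=\mathfrak c^+$.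
\end{proof}

\begin{thebibliography}{1}

\bibitem{KM}
\emph{Kat\v{e}tov order on MAD families},
\texttt{https://\allowbreak homsy-staging.\allowbreak cambridgecore.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak DAC1592AE309C7ECA918C38326811270/\allowbreak S0022481223000257a.pdf/\allowbreak katetov\_order\_on\_mad\_families.pdf}.

\end{thebibliography}
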